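# Rational points made visible in Shafarevich–Tate groups through failures of the multinorm principle

Throughout, $K$ is a number field and $C$ is an abelian variety over $K$. For a field $k$ of characteristic $0$ we write $G_k=\mathrm{Gal}(\bar k/k)$ and $\mathrm H^i(k,\cdot)$ for the cohomology of $G_k$. The letter $\mathbf A_k^*$ denotes the ideles of a number field $k$.

## 1. Extensions of abelian varieties, the connecting map and visibility

**Definition 1.1 (extension and connecting map).** An exact sequence of abelian varieties over $K$
$$0\to A\to B\to C\to 0$$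
gives a long exact sequence
$$0\to A(K)\to B(K)\to C(K)\xrightarrow{\ \delta\ }\mathrm H^1(K,A)\to \mathrm H^1(K,B)\to\cdots .$$
The map $\delta$ is the connecting homomorphism. By exactness, $\delta(x)=0$ if and only if $x$ lifts to $B(K)$.

The kernel $A$ must be an abelian variety, so in particular connected. An isogeny $B\to C$ with nontrivial kernel does not count. The simplest example is $B=A\times C$, where $\delta=0$. For a more interesting example we need Weil restriction.

**Definition 1.2 (Weil restriction and trace).** Let $L/K$ be finite and let $B'$ be an abelian variety over $L$. The Weil restriction $\mathrm{Res}_{L/K}B'$ is the abelian variety over $K$ with $(\mathrm{Res}_{L/K}B')(R)=B'(R\otimes_KL)$ for $K$-algebras $R$. Over $\bar K$ it is $\prod_\tau B'^{\tau}$, the product over the embeddings $\tau:L\to\bar K$. When $B'=C_L$ comes from $K$, all these factors are $C$ and $G_K$ permutes them. The sum map $\prod_\tau C\to C$ is then Galois equivariant, and descends to the trace map $\mathrm{Res}_{L/K}C\to C$. On $K$-points it is $\mathrm{Tr}_{L/K}:C(L)\to C(K)$, $z\mapsto\sum_\tau\tau(z)$.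

**Example 1.3.** Let $L=K(\sqrt d)$ be quadratic and $B=\mathrm{Res}_{L/K}C\to C$ the trace. Over $\bar K$ the kernel is $\{(z,-z)\}\cong C$. An element $\sigma\in G_K$ fixing $\sqrt d$ sends $(z,-z)$ to $(\sigma z,-\sigma z)$. Any other $\sigma$ also swaps the coordinates and sends $(z,-z)$ to $(-\sigma z,\sigma z)$. So the kernel $A$ is the quadratic twist of $C$ by $d$. Here $\delta(x)=0$ if and only if $x\in \mathrm{Tr}\,C(L)$. Since $2x=\mathrm{Tr}_{L/K}(x)$ for $x\in C(K)$, we have $2\delta=0$.

**Definition 1.4 (Shafarevich–Tate group).**
$$\mathrm{III}(A)=\mathrm{Ker}\Big(\mathrm H^1(K,A)\to\bigoplus_v\mathrm H^1(K_v,A)\Big),$$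
the sum being over all places $v$ of $K$.

The connecting map is compatible with restriction to $K_v$. Hence $\delta(x)\in\mathrm{III}(A)$ if and only if $x$ lifts to $B(K_v)$ for every $v$. In Example 1.3 this says that for every $v$ the point $x$ is a trace from $C(L\otimes_KK_v)$. If $v$ splits in $L$, then $L\otimes_K K_v=K_v\times K_v$, the trace is the sum $C(K_v)^2\to C(K_v)$, and the condition at $v$ is empty.

**Definition 1.5 (visibility).** Let $x\in C(K)$ and let $m\in\mathbf Z_{>0}$ be a divisor of $\mathrm{order}(x)$; if $x$ has infinite order, every $m>0$ is regarded as dividing $\mathrm{order}(x)$. Then $x$ is *$m$-visible in $\mathrm{III}(A)$* if $\delta(x)\in\mathrm{III}(A)$ and the order of $\delta(x)$ in $\mathrm H^1(K,A)$ is divisible by $m$.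

In Example 1.3, with $2\mid\mathrm{order}(x)$, the point $x$ is $2$-visible in $\mathrm{III}(A)$ exactly when it is a trace from $C(L\otimes_KK_v)$ for all $v$ but not a trace from $C(L)$. So visibility asks for a failure of the local–global principle for lifting $x$ to $B$.

**Definition 1.6 (ELS).** The sequence $0\to A\to B\to C\to0$ is *everywhere locally split* (ELS) if for every place $v$ of $K$ the map $B_{K_v}\to C_{K_v}$ has a section that is a homomorphism over $K_v$.

If a sequence is ELS, then $B(K_v)\to C(K_v)$ is surjective for every $v$, so $\delta(C(K))\subset\mathrm{III}(A)$. The product $A\times C$ is ELS. Here is a less trivial source of examples.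

**Lemma 1.7.** Let $L$ be a number field, $C$ an abelian variety over $L$, and $L_1,\dots,L_s$ ($s\ge1$) finite extensions of $L$. Let $B=\prod_i\mathrm{Res}_{L_i/L}C\to C$ be the sum of the trace maps. Its kernel $A$ is an abelian variety. If for every place $v$ of $L$ some $L_i$ has a place $w\mid v$ with $L_{i,w}=L_v$, then the sequence $0\to A\to B\to C\to0$ is ELS. On $L$-points the map $B\to C$ is $(x_i)\mapsto\sum_i\mathrm{Tr}_{L_i/L}x_i$.

*Proof.* Over $\bar L$ the map is the sum $C^d\to C$ with $d=\sum_i[L_i:L]$. It is surjective with kernel isomorphic to $C^{d-1}$, so $A$ is an abelian variety. Over $L_v$ we have $(\mathrm{Res}_{L_i/L}C)_{L_v}=\prod_{w\mid v}\mathrm{Res}_{L_{i,w}/L_v}C$, and the trace is the sum of the traces of the factors. If $L_{i,w}=L_v$, the corresponding factor is $C$ itself, and the map to $C$ is the identity on it. The inclusion of this factor is the required section. $\square$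

**Example 1.8.** Let $L=\mathbf Q$ and take the three fields $\mathbf Q(\sqrt{13})$, $\mathbf Q(\sqrt{17})$, $\mathbf Q(\sqrt{221})$, where $221=13\cdot17$. For every place $v$ of $\mathbf Q$, one of $13,17,221$ is a square in $\mathbf Q_v$. At $\infty$ all are positive. At $2$, $17\equiv1$ mod $8$. At $13$, $17\equiv2^2$. At $17$, $13\equiv 8^2$. At any other prime $\ell$, the three numbers are units, and if neither $13$ nor $17$ is a square mod $\ell$ then their product is. So for every abelian variety $C$ over $\mathbf Q$ these three fields give an ELS sequence.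

## 2. Stein's conjecture and Theorems A, B, C

We can now ask: given a rational point $x$ and a divisor $m$ of its order, can $C$ be written as a quotient of some $B$ so that $x$ lifts to $B$ everywhere locally, while the obstruction to lifting it globally has order divisible by $m$? The conjecture, attributed to Stein in "Visibility of Galois Cohomology and Mordell-Weil Groups", says yes.

**Conjecture (Stein).** Suppose $x\in C(K)$ and $m\mid\mathrm{order}(x)$. Then there exists an exact sequence $0\to A\to B\to C\to0$ such that $x$ is $m$-visible in $\mathrm{III}(A)$.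

The conjecture is true, in the following forms.

**Theorem A.** Let $C$ be an abelian variety over a number field $K$ and $M\ge1$. There is an ELS sequence $0\to A\to B\to C\to0$ with $\ker\delta\subset M\,C(K)$.

**Theorem B (Stein's conjecture).** If $x\in C(K)$ and $m\mid\mathrm{order}(x)$, there is an ELS sequence such that $x$ is $m$-visible in $\mathrm{III}(A)$. One can even arrange that $\delta(x)$ has order exactly $m$.

**Theorem C.**

1. For every $M\ge1$ there is an ELS sequence with $\ker\delta=M\,C(K)$, so $\delta$ induces an embedding $C(K)/MC(K)\hookrightarrow\mathrm{III}(A)$.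
2. For a subgroup $H\subset C(K)$ the following are equivalent:
   - (i) $H=\ker\delta$ for some exact sequence $0\to A\to B\to C\to0$;
   - (ii) $H=\ker\delta$ for some ELS sequence (so $C(K)/H\hookrightarrow\mathrm{III}(A)$);
   - (iii) $H$ has finite index in $C(K)$ and $H=g(D(K))$ for some homomorphism $g:D\to C$ of abelian varieties over $K$.

The case $C=0$ is trivial, and from now on $C\ne0$. The case $m=1$ is also trivial: take $B=C\times C$ and project to one factor. The first real case is $m=2$, and we shall do one instance by hand in Section 4.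

We shall use, as textbook facts, the Mordell–Weil theorem, the fact that $\mathrm H^1(K,A)$ is a torsion group, Chebotarev's theorem, Kummer theory, and local and global class field theory.

## 3. Sums of traces, and what must be known about $C(L_i)$

The natural attempt is to use trace maps, since Lemma 1.7 takes care of the local conditions. A single quadratic field $L_1$ does not meet the hypothesis of Lemma 1.7, because by Chebotarev some places are inert in it. Several fields do better: Example 1.8 gives an ELS sequence for every $C$ over $\mathbf Q$. So membership in $\mathrm{III}(A)$ is not the difficulty.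

The difficulty is to prove $\delta(x)\ne0$. By Lemma 1.7,
$$\delta(x)=0\iff x=\sum_i\mathrm{Tr}_{L_i/L}(x_i)\ \text{ for some } x_i\in C(L_i).\tag{1}$$
In Example 1.8, if each $C(L_i)$ were equal to $C(\mathbf Q)$, the right side would just say $x\in2C(\mathbf Q)$. But $C(L_i)$ may contain new points, and these can have any trace. Suppose $C$ is an elliptic curve $y^2=X^3+\alpha X+\beta$ over $\mathbf Q$ and $x\ne O$ is any rational point. A non-vertical line with rational slope through $-x$ meets $C$ in two further points $z,z'$, and $z+z'=x$. If $z,z'$ are conjugate over a quadratic field $L_1$, then $x=\mathrm{Tr}_{L_1/\mathbf Q}(z)$, whatever the class of $x$ modulo $2C(\mathbf Q)$. So to rule out (1) directly we would have to control the Mordell–Weil groups $C(L_i)$. This is where the direct attempt stops.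

We need a necessary condition for (1) that holds for all choices of $x_i$ at once. The idea is to map everything to the multiplicative group. A torsion point of the dual abelian variety turns points of $C$ into numbers modulo $n$-th powers, and traces into norms. Whether a number is a product of norms from several fields is a question of class field theory, and there we can compute.

## 4. From traces of points to norms of numbers

Let $C^\vee$ be the dual abelian variety and $e_n:C[n]\times C^\vee[n]\to\mu_n$ the Weil pairing, which is perfect and Galois equivariant. For a field $\Omega$ of characteristic $0$, the Kummer map $C(\Omega)\to \mathrm H^1(\Omega,C[n])$ is the connecting map of $0\to C[n]\to C\xrightarrow{n}C\to0$. It sends $x$ to the class of $\sigma\mapsto\sigma z-z$, where $nz=x$, and its kernel is $nC(\Omega)$.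

**Definition 4.1.** Let $L$ be a number field, $C$ an abelian variety over $L$, and $P\in C^\vee[n](L)$. For a field $\Omega\supset L$ let
$$a_P^\Omega:\ C(\Omega)\to\mathrm H^1(\Omega,C[n])\xrightarrow{\ e_n(\cdot,P)\ }\mathrm H^1(\Omega,\mu_n)=\Omega^*/\Omega^{*n}.$$
The second map makes sense because $P$ is fixed by $G_\Omega$. The composite kills $nC(\Omega)$.

**Example 4.2.** Let $C:\ y^2=X^3-25X$ over $\mathbf Q$, $n=2$, $C^\vee=C$, $P=(0,0)$. The function $X$ has divisor $2(P)-2(O)$. The duplication formula reads
$$X(2z)=\frac{(X^2+25)^2}{4y^2}(z),$$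
so $h=(X^2+25)/(2y)$ satisfies $h^2=X\circ[2]$. By the definition of the Weil pairing, $e_2(S,P)=h(Z+S)/h(Z)$ for $S\in C[2]$ and any $Z$ for which this makes sense; conventions differ at most by inversion, which does nothing in $\{\pm1\}$. Let $x\in C(\mathbf Q)$ with $x\ne O,P$, and choose $z$ with $2z=x$. Then $h(z)^2=X(x)$ is finite and nonzero. With $\kappa(\sigma)=\sigma z-z$,
$$e_2(\kappa(\sigma),P)=\frac{h(\sigma z)}{h(z)}=\frac{\sigma(h(z))}{h(z)}.$$
This is the Kummer cocycle of $X(x)$, so $a_P^{\mathbf Q}(x)=X(x)$ modulo squares. For instance $a_P^{\mathbf Q}((5,0))=5$.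

**Lemma 4.3.** For $\Omega'/\Omega$ finite and $x'\in C(\Omega')$,
$$a_P^\Omega(\mathrm{Tr}_{\Omega'/\Omega}x')=N_{\Omega'/\Omega}\big(a_P^{\Omega'}(x')\big).$$
Consequently, for the sequence of Lemma 1.7,
$$x\in\ker\delta\ \Longrightarrow\ a_P^L(x)\in L^{*n}\prod_iN_{L_i/L}(L_i^*).\tag{2}$$

*Proof.* Corestriction from $\Omega'$ to $\Omega$ commutes with connecting maps and with maps of coefficient modules. On $\mathrm H^0$ of $C$ it is the trace, and on $\mathrm H^0$ of $\mathbf G_m$ it is the norm. Apply this to the Kummer sequence of $C$, then to the coefficient map $e_n(\cdot,P)$, then to the sequence $1\to\mu_n\to\mathbf G_m\xrightarrow{n}\mathbf G_m\to1$, whose connecting map identifies $\Omega^*/\Omega^{*n}$ with $\mathrm H^1(\Omega,\mu_n)$. This gives the formula. If $x\in\ker\delta$, then $x=\sum_i\mathrm{Tr}_{L_i/L}x_i$ by (1), and applying $a_P^L$ gives (2). $\square$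

The right side of (2) no longer involves the points $x_i$. The question becomes whether the number $a_P^L(x)$ can avoid the group $L^{*n}\prod_iN_{L_i/L}L_i^*$ although, under the hypothesis of Lemma 1.7, every element of $L^*$ is locally everywhere a product of norms from the $L_i$.

**Example 4.4 (a number that is not a product of norms).** Let $L=\mathbf Q$ with the three fields of Example 1.8, and let $(c,d)_v=\pm1$ be the Hilbert symbol. For a place $v$ and $c\in\mathbf Q_v^*$ put $\chi_v(c)=1\in\mathbf Z/2$ if $(c,13)_v=(c,17)_v=-1$, and $\chi_v(c)=0$ otherwise. If $13$ or $17$ is a square in $\mathbf Q_v$, then $\chi_v=0$. Otherwise $221$ is a square in $\mathbf Q_v$, so $(c,13)_v=(c,17)_v$ and $\chi_v$ is the symbol $(\cdot,13)_v$ written additively. In all cases $\chi_v$ is a homomorphism. Put $\chi=\sum_v\chi_v:\mathbf Q^*\to\mathbf Z/2$; the sum is finite since $(c,13)_v=1$ for almost all $v$. Of course $\chi$ kills squares.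

If $c$ is a norm from $\mathbf Q(\sqrt{13})$, then $(c,13)_v=1$ for all $v$ and $\chi(c)=0$. The same holds for $\mathbf Q(\sqrt{17})$. If $c$ is a norm from $\mathbf Q(\sqrt{221})$, then $(c,13)_v=(c,17)_v$ for all $v$, so $\chi(c)$ is the number mod $2$ of places with $(c,13)_v=-1$, which is even by the product formula. So $\chi$ kills $\mathbf Q^{*2}\prod_iN(L_i^*)$.

But $\chi(5)=1$. Outside $\{\infty,2,5,13,17\}$ all entries are units at an odd prime, so the symbols are $1$. At $\infty$ they are $1$. At $2$ and $13$ the number $17$ is a square, and at $17$ the number $13$ is a square. At $5$ we have $13\equiv3$ and $17\equiv2$, both nonresidues, so $(5,13)_5=(5,17)_5=-1$. Hence $5\notin\mathbf Q^{*2}\prod_iN(L_i^*)$.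

**Example 4.5 (a visible point).** Let $C:\ y^2=X^3-25X$ and $x=(5,0)$, a point of order $2$. Take the ELS sequence of Example 1.8, so $\dim B=6$ and $\dim A=5$. Then $\delta(x)\in\mathrm{III}(A)$. By Examples 4.2 and 4.4 together with (2), $\delta(x)\neq0$. As $2x=0$, the class $\delta(x)$ has order exactly $2$, and $x$ is $2$-visible in $\mathrm{III}(A)$. Nothing was needed about the groups $C(\mathbf Q(\sqrt{d}))$.

To do this for all $C$, $x$ and $m$, three problems must be solved.

* There may be no torsion point $P$ over $K$. We pass to a large field $L$ and come back (Section 5).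
* Over the large field, $x$ may become divisible by $n$, and then $a_P^L(x)$ is trivial for every $P$. This really happens. On $y^2=X^3-X$ the duplication formula is $X(2z)=(X^2+1)^2/(4y^2)$, so the halves of $(0,0)$ are the points with $X=\pm i$, none of them rational. But $(i,1-i)$ lies on the curve, since $i^3-i=-2i=(1-i)^2$. So $(0,0)\notin2C(\mathbf Q)$ while $(0,0)\in2C(\mathbf Q(i))$, and here $\mathbf Q(i)=\mathbf Q(C[2],\mu_4)$. Section 6 shows that the loss is bounded as the level grows.
* For a given number $a\notin L^{*n}$, we must find fields $L_i$ for which $a$ plays the role of $5$ in Example 4.4. This is done in Sections 7 and 8.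

## 5. Fibre products and descent from $L$ to $K$

**Lemma 5.1.** Let $0\to A_i\to B_i\to C\to0$ ($1\le i\le s$) be exact sequences of abelian varieties over $K$ with connecting maps $\delta_i$. Then $B_1\times_C\cdots\times_CB_s$ is an abelian variety, an extension of $C$ by $\prod_iA_i$, with $\ker\delta=\bigcap_i\ker\delta_i$. It is ELS if all the given sequences are.

*Proof.* The fibre product is closed in $\prod B_i$, hence proper. It maps onto $C$ with kernel $\prod A_i$. Being an extension of a smooth connected group by a smooth connected group, it is smooth and connected, so it is an abelian variety. A point of $C(K)$ lifts to the fibre product if and only if it lifts to every $B_i$. Local sections of the $B_i\to C$ combine to a local section of the fibre product. $\square$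

**Lemma 5.2.** Let $L/K$ be finite and let $0\to A'\to B'\to C_L\to0$ be an exact sequence of abelian varieties over $L$ with connecting map $\delta'$. There is an exact sequence $0\to\mathrm{Res}_{L/K}A'\to B\to C\to0$ of abelian varieties over $K$ with $\ker\delta=C(K)\cap\ker\delta'$. It is ELS over $K$ if the given sequence is ELS over $L$.

*Proof.* Write $\mathrm{Res}=\mathrm{Res}_{L/K}$. The sequence $0\to\mathrm{Res}A'\to\mathrm{Res}B'\to\mathrm{Res}\,C_L\to0$ is exact, since over $\bar K$ it is the product of the conjugates of the given one. Let $B$ be its pullback along the canonical map $C\to\mathrm{Res}\,C_L$, which on $K$-points is the inclusion $C(K)\subset C(L)$. As in Lemma 5.1, $B$ is an extension of $C$ by the abelian variety $\mathrm{Res}A'$, hence an abelian variety. A point $x\in C(K)$ lifts to $B(K)$ if and only if $x\in C(L)$ lifts to $(\mathrm{Res}B')(K)=B'(L)$, which gives the kernel.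

For a place $v$ of $K$, $(\mathrm{Res}B')_{K_v}=\prod_{w\mid v}\mathrm{Res}_{L_w/K_v}(B'_{L_w})$, and similarly for $C_L$. Sections of $B'\to C_L$ over all $L_w$ with $w\mid v$ give a section of $\mathrm{Res}B'\to\mathrm{Res}\,C_L$ over $K_v$. Its pullback is a section of $B\to C$ over $K_v$. $\square$

## 6. Division points over $K(C[p^N],C^\vee[p^N],\mu_{2p^N})$

Fix a prime $p$, and let $T_p$ denote Tate modules. The external input is the following theorem (F. Bogomolov, *Sur l'algébricité des représentations $\ell$-adiques*, C. R. Acad. Sci. Paris 290 (1980), 701–703).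

**Bogomolov's theorem.** The image of $G_K\to\mathrm{Aut}(T_pC)$ contains an open subgroup of the homotheties $\mathbf Z_p^*$.

An open subgroup of $\mathbf Z_p^*$ contains $1+p^{N_0}\mathbf Z_p$ for some $N_0\ge2$. So we may fix $N_0\ge2$ and $g_0\in G_K$ acting on $T_pC$ as the scalar
$$\lambda=1+p^{N_0}.$$
A polarization over $K$ gives an isomorphism $V_pC\cong V_pC^\vee$ of Galois representations, where $V_p=T_p\otimes\mathbf Q_p$. So $g_0$ acts on $T_pC^\vee$ as $\lambda$ too. The Weil pairing $T_pC\times T_pC^\vee\to\mathbf Z_p(1)$ is perfect and equivariant, and $C\neq0$, so $g_0$ acts on $\mathbf Z_p(1)$ as $\lambda^2$. Put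
$$K_N=K(C[p^N],C^\vee[p^N],\mu_{2p^N}),\qquad \Gamma_N=\mathrm{Gal}(K_N/K).$$

**Step 1: $g_0$ is central in $\Gamma_N$.** This step makes a comparison of cocycles possible. The group $\Gamma_N$ acts faithfully on $C[p^N]\times C^\vee[p^N]\times\mu_{2p^N}$. On the first two factors $g_0$ acts as multiplication by $\lambda$, which commutes with every automorphism. On the third, all automorphisms commute, since the automorphism group of a cyclic group is abelian. So the image of $g_0$ in $\Gamma_N$ is central.

**Step 2: a power of $g_0$ is trivial on $K_N$.** This step will bound the value of the cocycle at $g_0$. Let $N\ge N_0$ and $q=p^{N-N_0}$. If $j\ge2$ and $c\in\mathbf Z_p^*$, then $(1+p^jc)^p\equiv1+p^{j+1}c$ mod $p^{2j}$, and $2j\ge j+2$, so $(1+p^jc)^p=1+p^{j+1}c'$ with $c'\in\mathbf Z_p^*$. Starting from $j=N_0$ and iterating $N-N_0$ times,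
$$\lambda^q=1+p^Nu,\qquad u\in\mathbf Z_p^*.\tag{3}$$
So $g=g_0^q$ fixes $C[p^N]$ and $C^\vee[p^N]$. On $\mathbf Z_p(1)$ it acts as $(1+p^Nu)^2=1+2p^Nu+p^{2N}u^2$, which is $1$ mod $p^N$, and $1$ mod $2^{N+1}$ if $p=2$. For odd $p$, $\mu_{2p^N}=\{\pm1\}\times\mu_{p^N}$ and $-1$ is rational. So in all cases $g$ fixes $\mu_{2p^N}$, and $g$ acts trivially on $K_N$.

**Lemma 6.1.** For $N\ge N_0$: $\ C(K)\cap p^NC(K_N)\subset p^{N-N_0}C(K)$.

*Proof.* Let $y=p^Nz$ with $y\in C(K)$, $z\in C(K_N)$. For $\sigma\in\Gamma_N$ put $\xi(\sigma)=\sigma z-z\in C[p^N]$. Then $\xi(\sigma\tau)=\xi(\sigma)+\sigma\xi(\tau)$.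

First we produce a rational point close to $p^{N_0}z$. Since $\sigma g_0=g_0\sigma$ in $\Gamma_N$, expanding $\xi(\sigma g_0)=\xi(g_0\sigma)$ gives
$$\xi(\sigma)+\sigma\xi(g_0)=\xi(g_0)+g_0\xi(\sigma).$$
As $g_0$ acts on $C[p^N]$ as $1+p^{N_0}$,
$$(\sigma-1)\xi(g_0)=(g_0-1)\xi(\sigma)=p^{N_0}\xi(\sigma)=p^{N_0}(\sigma z-z).$$
So $w:=p^{N_0}z-\xi(g_0)$ is fixed by every $\sigma\in\Gamma_N$, that is, $w\in C(K)$. Multiplying by $p^{N-N_0}$,
$$p^{N-N_0}w=y-p^{N-N_0}\xi(g_0).\tag{4}$$

Next we show that the error term vanishes. By Step 2, $g=g_0^q$ fixes $z$, so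
$$0=\xi(g_0^q)=\sum_{i=0}^{q-1}g_0^i\,\xi(g_0)=\frac{\lambda^q-1}{\lambda-1}\,\xi(g_0).$$
By (3) the coefficient is $p^Nu/p^{N_0}=p^{N-N_0}u$ with $u$ a unit, so $p^{N-N_0}\xi(g_0)=0$. Then (4) gives $y=p^{N-N_0}w\in p^{N-N_0}C(K)$. $\square$

The loss $N_0$ does not depend on $N$. This is what we shall use.

## 7. Global characters with prescribed local components

Let $k$ be a number field and $n=p^N$ with $N\ge1$, and suppose $\mu_{2n}\subset k$. Fix an isomorphism $\iota:\mathbf Z/n\to\mu_n$. For a finite set $T$ of places containing the archimedean ones, $\mathcal O_T$ is the ring of $T$-integers and $\mathcal O_T^*$ is the group of $T$-units. We can always enlarge $T$ so that $\mathrm{Pic}(\mathcal O_T)=0$, by adding primes whose classes generate the class group, and further enlargement keeps this property.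

Suppose characters $\theta_v$ of $k_v^*$ are given for $v\in T$. A global character of $\mathbf A_k^*/k^*$ with these components, unramified elsewhere, would force $\sum_{v\in T}\theta_v(b)=0$ for all $b\in\mathcal O_T^*$. The next lemma lets one additional place $u$ absorb the discrepancy, and its last clause records what this does to $T$-units at $u$.

**Lemma 7.1.** Let $T$ be a finite set of places of $k$ containing the archimedean ones and those above $p$, with $\mathrm{Pic}(\mathcal O_T)=0$. Let $\theta_v:k_v^*\to\mathbf Z/n$ ($v\in T$) be continuous homomorphisms. There are a place $u\notin T$ and a continuous $\psi:\mathbf A_k^*/k^*\to\mathbf Z/n$ with $\psi|_{k_v^*}=\theta_v$ for $v\in T$, with $\psi$ unramified outside $T\cup\{u\}$, and such that every $b\in\mathcal O_T^*$ with $\sum_{v\in T}\theta_v(b)=0$ lies in $k_u^{*n}$.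

*Proof.* **Step 1: choice of $u$.** We want a place whose tame character cancels $\theta(b)=\sum_{v\in T}\theta_v(b)$ on $\mathcal O_T^*$. If $c\in k^*$ and $c^n\in\mathcal O_T^*$, then $c\in\mathcal O_T^*$, so $\mathcal O_T^*\cap k^{*n}=\mathcal O_T^{*n}$. By Kummer theory
$$\mathrm{Gal}\big(k(\sqrt[n]{\mathcal O_T^*})/k\big)=\mathrm{Hom}(\mathcal O_T^*/\mathcal O_T^{*n},\mu_n).$$
The extension is finite because $\mathcal O_T^*$ is finitely generated. It is unramified outside $T$, because $T$ contains the places above $p$. Since $\theta$ kills $\mathcal O_T^{*n}$, Chebotarev gives a place $u\notin T$ whose Frobenius is the element $b\mapsto\iota(-\theta(b))$.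

**Step 2: the tame character at $u$.** This step checks that $u$ does what we want. Let $q_u$ be the order of the residue field. As $\mu_n\subset k$ and $u\nmid p$, reduction is injective on $\mu_n$, and $n\mid q_u-1$. Define $\eta:\mathcal O_u^*\to\mathbf Z/n$ by $\iota(\eta(b))\equiv b^{(q_u-1)/n}$ mod $u$. For $b\in\mathcal O_T^*$,
$$\mathrm{Frob}_u(\sqrt[n]b)/\sqrt[n]b\equiv(\sqrt[n]b)^{q_u-1}=b^{(q_u-1)/n},$$
so $\eta(b)=-\theta(b)$.

**Step 3: gluing.** Now we define $\psi$. On the open subgroup $U=\prod_{v\in T}k_v^*\times\prod_{v\notin T}\mathcal O_v^*$ of $\mathbf A_k^*$ put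
$$\psi(\alpha)=\sum_{v\in T}\theta_v(\alpha_v)+\eta(\alpha_u).$$
It is continuous, and trivial on $k^*\cap U=\mathcal O_T^*$ by Step 2. Since $\mathrm{Pic}(\mathcal O_T)=0$, we have $\mathbf A_k^*=k^*U$, so $\mathbf A_k^*/k^*=U/\mathcal O_T^*$ and $\psi$ becomes a continuous character of $\mathbf A_k^*/k^*$. By construction $\psi|_{k_v^*}=\theta_v$ for $v\in T$, and $\psi$ is trivial on $\mathcal O_v^*$ for $v\notin T\cup\{u\}$.

**Step 4: the last clause.** If $b\in\mathcal O_T^*$ and $\theta(b)=0$, then $\eta(b)=0$, so $b^{(q_u-1)/n}\equiv1$ and $b$ is an $n$-th power in the residue field. As $u\nmid p$, Hensel's lemma gives $b\in k_u^{*n}$. $\square$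

## 8. Fields from which a given number is not a product of norms

**Proposition 8.1.** Let $n=p^N$ with $N\ge1$, let $k$ be a number field with $\mu_{2n}\subset k$, and let $a\in k^*\setminus k^{*n}$. There are finitely many finite extensions $k_1,\dots,k_s$ of $k$ such that

* (a) every place $v$ of $k$ splits completely in some $k_i$;
* (b) $a\notin k^{*n}\cdot\prod_iN_{k_i/k}(k_i^*)$.

The model is Example 4.4. There we had two characters $\psi_1,\psi_2$, given by $\sqrt{13}$ and $\sqrt{17}$, such that every local image of $(\psi_1,\psi_2)$ is cyclic. The functional $\chi$ was a sum of local terms $f(\psi_{1,v},\psi_{2,v})$ with $f(s,t)=st$ on $(\mathbf Z/2)^2$. At the place $5$ the two characters had equal nonzero value on the number in question. No homomorphism $f$ could have served: by reciprocity $\sum_v\psi_v(a)=0$, so a homomorphism would give $f(0)=0$. We need a function which is a homomorphism on cyclic subgroups but not on the whole group.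

*Proof.* **Step 1: a place where $a$ is visible.** This step fixes the one place which will contribute to $\chi(a)$. Let $S$ be a finite set of places containing the archimedean ones and those above $p$, with $\mathrm{Pic}(\mathcal O_S)=0$ and $a\in\mathcal O_S^*$. Since $\mu_n\subset k$ and $a\notin k^{*n}$, $k(\sqrt[n]a)\neq k$. By Chebotarev some $v_0\notin S$ does not split completely in it, so $a\notin k_{v_0}^{*n}$. The group $k_{v_0}^*/k_{v_0}^{*n}$ is finite of exponent dividing $n$, and $k_{v_0}^{*n}$ is open. So there is a continuous $\omega:k_{v_0}^*\to\mathbf Z/n$ with $\omega(a)\ne0$.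

**Step 2: the first character.** We want a global character with component $\omega$ at $v_0$ and $0$ on $S$. Apply Lemma 7.1 with $T_1=S\cup\{v_0\}$, $\theta_v=0$ for $v\in S$, $\theta_{v_0}=\omega$. This gives $\psi_1$ and $u_1\notin T_1$. We shall need its Kummer generator. By class field theory and Kummer theory, $\psi_1$ corresponds to $\sigma\mapsto\iota^{-1}(\sigma(\sqrt[n]b)/\sqrt[n]b)$ for some $b\in k^*$. Put $T_2=T_1\cup\{u_1\}$. Since $k(\sqrt[n]b)$ is unramified outside $T_2$, the valuation of $\sqrt[n]b$ at a place over $v\notin T_2$ is an integer when normalized by $v$, so $n\mid v(b)$. As $\mathrm{Pic}(\mathcal O_{T_2})=0$, the ideal $\prod_{v\notin T_2}\mathfrak p_v^{v(b)/n}$ is generated by some $c\in k^*$. Replacing $b$ by $bc^{-n}$, which changes neither the field nor the character, we may assume $b\in\mathcal O_{T_2}^*$.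

**Step 3: the second character.** We want another global character with the same component at $v_0$, but trivial at $u_1$. Apply Lemma 7.1 with $T_2$, $\theta_v=0$ for $v\in S\cup\{u_1\}$, $\theta_{v_0}=\omega$. This gives $\psi_2$ and $u_2\notin T_2$.

**Step 4: $\psi_1$ is trivial on $k_{u_2}^*$.** The two characters must not interfere at $u_2$ either. Here we cannot prescribe anything, because $\psi_1$ was fixed before $u_2$ was found. It suffices that $b\in k_{u_2}^{*n}$, since $\psi_1|_{k_{u_2}^*}$ corresponds to the Kummer character of $b$ over $k_{u_2}$. By the last clause of Lemma 7.1, applied to $\psi_2$ and $b\in\mathcal O_{T_2}^*$, it suffices that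
$$\sum_{v\in T_2}\theta_v(b)=\omega(b)=0 .$$
Now $\omega=\psi_1|_{k_{v_0}^*}$ is the norm residue character of $E/k_{v_0}$ with $E=k_{v_0}(\sqrt[n]b)$, so it kills norms from $E$. And $-b$ is such a norm (Serre, *Local Fields*, Ch. XIV, §2). To see this, put $\beta=\sqrt[n]b$ and evaluate $X^n-b=\prod_{\zeta\in\mu_n}(X-\zeta\beta)$ at $0$. This gives $-b=\prod_\zeta(-\zeta\beta)$. The group $\mathrm{Gal}(E/k_{v_0})$ permutes these $n$ factors freely, because each of them generates $E$; so the product over each orbit is the norm from $E$ of an element of it, and $-b$ is a product of norms. Hence $\omega(-b)=0$. Since $\mu_{2n}\subset k$, $-1$ is an $n$-th power and $\omega(-1)=0$. So $\omega(b)=0$.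

**Step 5: all decomposition groups are cyclic; the fields $k_i$.** This step gives (a). Let $\psi=(\psi_1,\psi_2):\mathbf A_k^*/k^*\to(\mathbf Z/n)^2$ have image $G$, and let $F/k$ be the corresponding abelian extension, with $\mathrm{Gal}(F/k)=G$ identified so that $\psi$ is the Artin map. The decomposition group at $v$ is $D_v=\psi(k_v^*)$. It is cyclic for every $v$:

* for $v\in S$, $D_v=0$;
* for $v=v_0$, $D_v\subset\{(s,s)\}$;
* for $v=u_1$, $D_v\subset\mathbf Z/n\times0$, because $\psi_2$ is trivial there by Step 3;
* for $v=u_2$, $D_v\subset0\times\mathbf Z/n$ by Step 4;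
* every other $v$ is unramified in $F$, so $D_v$ is generated by a Frobenius.

Let the $k_i$ be the fields $F^D$ for all cyclic subgroups $D\subset G$. For given $v$, the field $F^{D_v}$ is one of them. It is Galois over $k$ with group $G/D_v$, in which the decomposition group of $v$ is trivial, so $v$ splits completely in it. This is (a).

**Step 6: the function $f$.** We need a replacement for $st$. For $n>2$ the product does not work: on the subgroup generated by $(1,1)$ it takes the value $4$ at $2\cdot(1,1)$, while $2\cdot1=2\ne4$ in $\mathbf Z/n$. Let $\mathrm{val}:\mathbf Z/n\to\{0,\dots,N\}$ be the $p$-adic valuation, with $\mathrm{val}(0)=N$. Define $f:(\mathbf Z/n)^2\to\mathbf Z/n$ by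
$$f(s,t)=s\ \text{ if }\mathrm{val}(s)=\mathrm{val}(t),\qquad f(s,t)=0\ \text{ otherwise.}$$
For $n=2$ this is $st$ again. Immediately from the definition, $f(s,0)=f(0,t)=0$ and $f(s,s)=s$. We claim that
$$f(js,jt)=jf(s,t)\qquad(j\in\mathbf Z).\tag{5}$$
Note that $\mathrm{val}(js)=\min(N,\mathrm{val}(j)+\mathrm{val}(s))$, where $\mathrm{val}(j)$ is the usual valuation of an integer and $\mathrm{val}(0)=\infty$ for the integer $0$. If $\mathrm{val}(s)=\mathrm{val}(t)$, then $\mathrm{val}(js)=\mathrm{val}(jt)$ and $f(js,jt)=js=jf(s,t)$. If $\mathrm{val}(s)\ne\mathrm{val}(t)$, then either $\mathrm{val}(js)\ne\mathrm{val}(jt)$ and $f(js,jt)=0$, or $\mathrm{val}(js)=\mathrm{val}(jt)$. In the latter case the common value must be $N$, since a common value below $N$ would give $\mathrm{val}(j)+\mathrm{val}(s)=\mathrm{val}(j)+\mathrm{val}(t)$ with all terms finite. So $js=0$ and $f(js,jt)=0$. This proves (5). Consequently $f$ restricted to a cyclic subgroup generated by $h$ is a homomorphism: $f(ih+jh)=(i+j)f(h)=f(ih)+f(jh)$.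

**Step 7: the functional $\chi$ kills norms.** Put $\chi_v=f\circ\psi|_{k_v^*}$. It is a homomorphism because $D_v$ is cyclic, and it is trivial on $\mathcal O_v^*$ for almost all $v$. So $\chi=\sum_v\chi_v:\mathbf A_k^*\to\mathbf Z/n$ is a well-defined homomorphism, and $\chi(k^{*n})=0$. Let $D\subset G$ be cyclic, $k'=F^D$, $\beta\in k'^*$. For a place $w\mid v$ of $k'$ let $\psi'_w:k_w'^*\to D$ be the local Artin map of $F/k'$. By functoriality of the Artin map, $\psi_v(N_{k'_w/k_v}\beta)=\psi'_w(\beta)\in D$, where $\psi_v=\psi|_{k_v^*}$. The component of $N_{k'/k}\beta$ at $v$ is $\prod_{w\mid v}N_{k'_w/k_v}\beta$, and each $\chi_v$ is a homomorphism. As $f|_D$ is a homomorphism too,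
$$\chi(N_{k'/k}\beta)=\sum_wf(\psi'_w(\beta))=f\Big(\sum_w\psi'_w(\beta)\Big)=f(0)=0,$$
where $\sum_w\psi_w'(\beta)=0$ is Artin reciprocity for $F/k'$. So $\chi$ vanishes on $k^{*n}\prod_iN_{k_i/k}(k_i^*)$.

**Step 8: $\chi(a)\neq0$.** This gives (b). The contributions to $\chi(a)=\sum_vf(\psi_{1,v}(a),\psi_{2,v}(a))$ are

* $0$ for $v\in S$, where $\psi_v=0$;
* $f(\omega(a),\omega(a))=\omega(a)$ at $v_0$;
* $0$ at $u_1$ and $u_2$, where one coordinate vanishes;
* $0$ at all other $v$, where $\psi$ is unramified and $a$ is a unit.

So $\chi(a)=\omega(a)\ne0$, and by Step 7, $a\notin k^{*n}\prod_iN_{k_i/k}(k_i^*)$. $\square$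

## 9. An ELS sequence with $\ker\delta\subset M\,C(K)$

*Proof of Theorem A.* **Step 1: reduction to prime powers.** This puts us in the setting of Sections 6 to 8. If $m_1,m_2$ are coprime, $im_1+jm_2=1$ and $x=m_1y=m_2z$ with $y,z\in C(K)$, then $x=im_1x+jm_2x=m_1m_2(iz+jy)$. Hence, inductively, for $M=\prod_jp_j^{k_j}$ we have $\bigcap_jp_j^{k_j}C(K)=MC(K)$. By Lemma 5.1, the fibre product of sequences for the $p_j^{k_j}$ is a sequence for $M$. For $M=1$ take $B=C\times C$. So let $M=p^k$ with $k\ge1$.

**Step 2: the field $L$.** We need a field where torsion points are rational and where points outside $p^kC(K)$ do not become divisible by $n$. With $N_0$ from Section 6, let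
$$N=N_0+k,\qquad n=p^N,\qquad L=K_N.$$
Then $C[n]$, $C^\vee[n]$ and $\mu_{2n}$ are rational over $L$, and Lemma 6.1 says
$$y\in C(K)\setminus p^kC(K)\ \Longrightarrow\ y\notin nC(L).\tag{6}$$

**Step 3: finitely many points to treat.** Since $nC(K)\subset p^kC(K)$, each class of $C(K)/nC(K)$ is contained in $p^kC(K)$ or disjoint from it. Let $Y$ be a set of representatives of the classes not contained in $p^kC(K)$. It is finite by Mordell–Weil. If $Y=\emptyset$, then $p^kC(K)=C(K)$ and $B=C\times C$ will do. Assume $Y\neq\emptyset$.

**Step 4: one $y\in Y$.** This step builds an ELS sequence over $L$ that no point of $y+nC(K)$ survives. By (6), $y\notin nC(L)$, so the Kummer class $\kappa$ of $y$ in $\mathrm H^1(L,C[n])=\mathrm{Hom}(G_L,C[n])$ is nonzero, say $\kappa(\sigma)\ne0$. As $e_n$ is perfect and $C^\vee[n]\subset C^\vee(L)$, there is $P\in C^\vee[n](L)$ with $e_n(\kappa(\sigma),P)\ne1$. Hence $a:=a_P^L(y)$ is nontrivial in $L^*/L^{*n}$. As $\mu_{2n}\subset L$, Proposition 8.1 with $k=L$, applied to a representative of $a$, gives extensions $L_i/L$. By Lemma 1.7 and part (a), the sequence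 with middle term $\prod_i\mathrm{Res}_{L_i/L}C$ is ELS over $L$. Let $\delta_y$ be its connecting map. If $x\in y+nC(K)$, then $a_P^L(x)=a_P^L(y)=a$ because $a_P^L$ kills $nC(L)$. By part (b) and (2), $x\notin\ker\delta_y$.

**Step 5: assembly.** Now we treat all $y$ at once and return to $K$. Take the fibre product over $C_L$ of the sequences for $y\in Y$ (Lemma 5.1, applied over $L$), and descend to $K$ (Lemma 5.2). The result is an ELS sequence over $K$ with
$$\ker\delta=C(K)\cap\bigcap_{y\in Y}\ker\delta_y .$$
Every $x\in C(K)\setminus p^kC(K)$ lies in $y+nC(K)$ for some $y\in Y$, so $x\notin\ker\delta$. Hence $\ker\delta\subset p^kC(K)$. $\square$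

## 10. Prescribing the order of $\delta(x)$

*Proof of Theorem B.* **Step 1: choice of $M$.** We choose $M\ge1$ so that
$$jx\in MC(K)\ \Longrightarrow\ m\mid j.\tag{7}$$
If $x$ has infinite order, its image in the free group $C(K)/C(K)_{\mathrm{tors}}$ is $d$ times a primitive vector, with $d\ge1$. Take $M=dm$. If $jx\in MC(K)$, then $dm\mid jd$, so $m\mid j$. If $x$ has finite order $r$, let $M$ be the exponent of $C(K)_{\mathrm{tors}}$. If $jx=Mc$ with $c\in C(K)$, then $c$ is torsion, so $Mc=0$, hence $jx=0$ and $r\mid j$. As $m\mid r$, we get $m\mid j$.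

**Step 2: visibility.** Take the sequence of Theorem A for this $M$. It is ELS, so $\delta(x)\in\mathrm{III}(A)$. Since $\mathrm H^1(K,A)$ is torsion, $\delta(x)$ has a finite order $R$. From $R\,\delta(x)=0$ we get $Rx\in\ker\delta\subset MC(K)$, so $m\mid R$ by (7). So $x$ is $m$-visible in $\mathrm{III}(A)$, which proves the conjecture.

**Step 3: exact order.** To cut the order down from $R$ to $m$, pull the sequence back along $[R/m]:C\to C$. As in Lemma 5.1, the pullback $B\times_{C,[R/m]}C$ is an extension of $C$ by the same abelian variety $A$, hence an abelian variety, and local sections pull back to local sections. So the new sequence is ELS. Its connecting map is $\delta\circ[R/m]$, which sends $x$ to $(R/m)\delta(x)$, of order exactly $m$. $\square$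

## 11. Which subgroups of $C(K)$ are kernels of connecting maps

*Proof of Theorem C.* We start with the equivalences in part 2. The implication (ii)$\Rightarrow$(i) is trivial.

**Step 1: (i)$\Rightarrow$(iii).** This step gives the necessary conditions. By exactness $\ker\delta$ is the image of $B(K)\to C(K)$, so we may take $D=B$ and for $g$ the map $B\to C$. The group $C(K)/\ker\delta\cong\delta(C(K))$ is finitely generated by Mordell–Weil and lies in the torsion group $\mathrm H^1(K,A)$, so it is finite.

**Step 2: (iii)$\Rightarrow$(ii).** This step enlarges the kernel of Theorem A to exactly $H$. Let $H=g(D(K))$ have finite index $M$, so $MC(K)\subset H$. Let $0\to A_1\to B_1\xrightarrow{\pi}C\to0$ be the sequence of Theorem A for $M$, with connecting map $\delta_1$. Then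
$$\pi(B_1(K))=\ker\delta_1\subset MC(K)\subset H.$$
Put $B=B_1\times D$ and map it to $C$ by $(b,d)\mapsto\pi(b)+g(d)$. This is surjective because $\pi$ is. Its kernel is $\{(b,d):\pi(b)=-g(d)\}=B_1\times_{\pi,C,-g}D$, the pullback of $B_1$ along $-g:D\to C$. It is an extension of $D$ by $A_1$, hence an abelian variety $A$. A section $\varsigma$ of $\pi$ over $K_v$ gives the section $c\mapsto(\varsigma(c),0)$ of $B\to C$, so the new sequence is ELS. Finally
$$\ker\delta=\pi(B_1(K))+g(D(K))=H .$$

**Step 3: part 1.** Take $D=C$, $g=[M]$, $H=MC(K)$. By Mordell–Weil $H$ has finite index, so (iii) holds. Then (ii) gives an ELS sequence with $\ker\delta=MC(K)$, and $\delta$ embeds $C(K)/MC(K)$ into $\mathrm{III}(A)$. $\square$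

**Remark 11.1 (sharpness).** If $x$ has finite order, the order of $\delta(x)$ divides the order of $x$, so the hypothesis $m\mid\mathrm{order}(x)$ cannot be weakened. If $x$ has infinite order, no single sequence can serve all $m$: by Step 1, $\ker\delta$ has finite index in $C(K)$, so $\delta(x)$ has a fixed finite order and only its divisors $m$ are served. By Theorem C, the subgroups of $C(K)$ of the form $\ker\delta$ remain the same when one insists that the sequence split over every $K_v$, in particular that $\delta(C(K))\subset\mathrm{III}(A)$.
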